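\title{Self-complementary metacirculants that are not Cayley graphs}

\begin{abstract}
We disprove the conjecture that every self-complementary metacirculant is a Cayley graph. For primes $p\equiv 1\pmod 4$ and $q\equiv 1\pmod{4p^4}$ we construct a self-complementary graph on $p^5q$ vertices whose automorphism group is solvable and contains a vertex-transitive metacyclic subgroup, while every vertex-transitive subgroup has order divisible by $p^6q$. The graph is a sparse modification of a lexicographic product of Paley graphs, and the modification records the geometry of the projective line over the $p$-adic integers. Lexicographic products give further examples of order $p^5qm$.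
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. A graph $\Gamma$ is \emph{self-complementary} if it is isomorphic to its complement $\overline\Gamma$; an isomorphism $\Gamma\to\overline\Gamma$ is a \emph{complementing permutation}. A permutation group is \emph{regular} if it is transitive and only the identity fixes a point, and $\Gamma$ is a \emph{Cayley graph} if $\operatorname{Aut}\Gamma$ contains a subgroup that is regular on the vertices. A group $R$ is \emph{metacyclic} if it has a cyclic normal subgroup $C$ with $R/C$ cyclic, and $\Gamma$ is a \emph{metacirculant} (of $R$) if $\operatorname{Aut}\Gamma$ contains a metacyclic subgroup $R$ that is transitive on the vertices. If $R$ can be taken cyclic, $\Gamma$ is a \emph{circulant}. A transitive abelian group is regular, so circulants are Cayley graphs. A transitive metacyclic group need not be regular, and one asks whether a regular group can be found all the same.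

Often it can. Let $R$ be metacyclic and transitive on $n$ vertices, and let $H$ be the stabilizer of a vertex. The group $H\cap C$ is characteristic in the cyclic group $C$, hence normal in $R$, hence fixes every vertex and is trivial. So $|H|$ divides $|R/C|$, and the preimage $R_1$ of the subgroup of index $|H|$ in $R/C$ has order $n$. If $|H|$ is prime to $n$, then $R_1$ meets every stabilizer trivially and is regular. A metacirculant that is not a Cayley graph therefore needs a prime dividing both $n$ and $|H|$. In the Petersen graph (Section~\ref{sec:idea}) this prime is $2$.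

A self-complementary vertex-transitive graph on $n$ vertices has valency $(n-1)/2$ and $n(n-1)/4$ edges, so $n\equiv1\pmod 4$, and the prime $2$ is not available. Moreover, $\operatorname{Aut}\Gamma=\operatorname{Aut}\overline\Gamma$, so a complementing permutation normalizes $\operatorname{Aut}\Gamma$, and the conjugates of $R$ supply further automorphisms among which to look for a regular group. We shall see that in the most direct odd analog of the Petersen graph they do produce one. This makes the following conjecture, posed in \cite{SCVT}, a natural guess.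

\medskip
\noindent\textbf{Conjecture.} \emph{Self-complementary metacirculants are Cayley graphs.}
\medskip

The automorphism groups of these graphs are known to be very restricted. By a result of Li and Praeger, the automorphism group of a self-complementary circulant is solvable. If $\Gamma$ is a self-complementary metacirculant of $R$, then either $\operatorname{Aut}\Gamma$ is solvable, or its only nonsolvable composition factor is $A_5$ and it has a section (a quotient of a subgroup) of the form $\mathbb Z_r^2:(\mathbb Z_k\circ\mathrm{SL}(2,5))$ such that $\mathbb Z_r^2$ is a section of $R$, where $r$ is a prime with $r\equiv1$ or $9\pmod{40}$, and $k$ divides $r-1$ and is divisible by $4$. Examples with nonsolvable automorphism group exist. We use none of these results. The conjecture fails, and it fails already in the solvable case.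

\begin{theorem}\label{thm:A}
Let $p\equiv1\pmod4$ be a prime and let $q$ be a prime with $q\equiv1\pmod{4p^4}$. The graph $\Gamma=\Gamma_{p,q}$ on $p^5q$ vertices of Definition~\ref{def:graph} has the following properties.
\begin{enumerate}
\item[(1)] $\Gamma$ is self-complementary.
\item[(2)] $\operatorname{Aut}\Gamma$ contains a vertex-transitive metacyclic group $R$.
\item[(3)] Every vertex-transitive subgroup of $\operatorname{Aut}\Gamma$ has order divisible by $p^6q$. In particular no subgroup is regular, so $\Gamma$ is not a Cayley graph.
\item[(4)] $\operatorname{Aut}\Gamma$ is solvable.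
\end{enumerate}
\end{theorem}

For each $p$, Dirichlet's theorem on primes in arithmetic progressions gives infinitely many $q$. For $p=5$ one may take $q=22501=9\cdot2500+1$, which is prime because it has no prime divisor up to $149$ (as $22501=150^2+1$, only primes congruent to $1$ modulo $4$ need to be tried). This gives a graph on $5^5\cdot22501$ vertices.

\begin{theorem}\label{thm:B}
Let $p,q$ be as in Theorem~\ref{thm:A}, and let $m\ge1$ be an integer coprime to $pq$ all of whose prime divisors are congruent to $1$ modulo $4$. Then there is a self-complementary metacirculant of order $p^5qm$ that is not a Cayley graph.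
\end{theorem}

Throughout, $\mathbb Z_n$ is the cyclic group of order $n$, $\mathbb Z/n$ is the ring of residues, and permutations are composed from right to left.

\section{Twisting, untwisting, and a twist that survives}\label{sec:idea}

\subsection*{The twist in the Petersen graph}
Take the vertex set $\mathbb Z/2\times\mathbb F_5$, join $(0,x)$ to $(0,x\pm1)$, join $(1,x)$ to $(1,x\pm2)$, and join $(0,x)$ to $(1,x)$. The translations $(i,x)\mapsto(i,x+\nu)$ and the map $\tau\colon(i,x)\mapsto(i+1,2x)$ are automorphisms, and they generate a transitive metacyclic group $R$ of order $20$. Let $\kappa\colon\mathbb F_5^*\to\mathbb Z/2$ be the homomorphism with kernel $\{\pm1\}$. The edges in layer $i$ join the points whose difference has label $\kappa=i$, so a map $x\mapsto ax+b$ that carries one layer to the other has $\kappa(a)=1$. Then $a$ generates $\mathbb F_5^*$ and has order $4$. A regular subgroup of $R$ would consist of the translations and a coset containing an involution that swaps the layers, and $a^2=1$ is impossible. (The full automorphism group is $S_5$ acting on the $2$-subsets of a $5$-set; each involution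 fixes a $2$-subset, so no subgroup of order $10$ is regular.) This is the first mechanism: \emph{an automorphism is forced to multiply $\mathbb F_q$ by an element whose order is too large for a regular group.}

\subsection*{A complementing permutation untwists}
Replace $2$ and $5$ by odd primes $p$ and $q$. Let a graph on $\mathbb Z/p\times\mathbb F_q$ admit the translations of $x$ and the map $\tau\colon(i,x)\mapsto(i+1,\rho x)$, where $\rho$ has order $p^2$. Suppose that $\sigma\colon(i,x)\mapsto(\omega i,\theta x)$ is a complementing permutation. It cannot fix both $(0,0)$ and $(1,0)$, so $\omega\ne1$. Now $\sigma\tau\sigma^{-1}$ is the automorphism $(i,x)\mapsto(i+\omega,\rho x)$, and $\tau^{-1}\sigma\tau\sigma^{-1}$ is the automorphism $(i,x)\mapsto(i+\omega-1,x)$. Together with the translations of $x$ it generates a regular cyclic group of order $pq$, and the graph is a circulant.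

The cause is visible. Conjugation by $\sigma$ leaves the multiplier $\rho$ alone but rescales the translation of $i$ to which the multiplier was tied. A twist can survive only if the multiplier is tied to a quantity that $\sigma$ does not change. The \emph{dilation factor} $\lambda$ of an affine map $s\mapsto\lambda s+c$ is such a quantity. We therefore let $s$ range over $\mathbb Z/p^3$ and arrange that an automorphism of $p$-power order that multiplies $\mathbb F_q$ by $a$ dilates $s$ by $\lambda=(1+p)^{\kappa(a)}$, where now $\kappa\colon\mathbb F_q^*\to\mathbb Z/p^2$. If $p^4$ divides $q-1$, the first mechanism shows that an element of order at most $p^3$ has $\kappa(a)\equiv0\pmod p$, that is, $\lambda\equiv1\pmod{p^2}$: it is almost a translation.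

\subsection*{Rows with different affine coordinates}
It remains to prevent a regular group from being built out of such almost-translations. For this we add a coordinate $t\in\mathbb Z/p^2$, which $\sigma$ will multiply by $\omega^{-1}$ while it multiplies $s$ by $\omega$, and in the row $t$ we measure dilation not in the coordinate $s$ but in the coordinate
\begin{equation}\label{eq:y}
y_t(s)=s+p^2ts^2\in\mathbb Z/p^3 .
\end{equation}
Consider the translation $g\colon s\mapsto s+1$. Expanding modulo $p^3$,
\[
y_t(s+1)=s+1+p^2t(s^2+2s+1)=(1+2p^2t)\,y_t(s)+1+p^2t .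
\]
So $g$ is affine in every coordinate $y_t$, but its dilation factor is $1$ in row $0$ and $1+2p^2$ in row $1$. For $p=5$, the values $y_1(s)$ for $s=0,1,2,3$ are $0,26,102,103$ modulo $125$, and $g$ acts on them as $y\mapsto51y+26$. In a regular group there is an element $h$ that carries row $0$ to row $1$ and is affine from $y_0$ to $y_1$. The conjugate $hgh^{-1}$ has dilation factor $1$ in row $1$, whereas $g^n\colon s\mapsto s+n$ has factor $1+2np^2$ there. If the group is so small that $hgh^{-1}$ must be a power $g^n$, with $p\nmid n$ since both generate $\langle g\rangle$, this is a contradiction. This is the second mechanism.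

Three tasks remain: to encode $\kappa$ and the coordinates $y_t$ in a self-complementary graph (Section~\ref{sec:graph}), to find a transitive metacyclic group in spite of the two obstructions (Section~\ref{sec:meta}), and to show that \emph{every} automorphism respects the encoding (Section~\ref{sec:aut}). Section~\ref{sec:noreg} then runs the two mechanisms.

\section{Paley graphs, lexicographic products and logarithms}\label{sec:tools}

For a prime $r\equiv1\pmod4$ let $\eta_r$ be the quadratic character of $\mathbb F_r$, so $\eta_r(z)=1$ for nonzero squares, $\eta_r(z)=-1$ for nonsquares, and $\eta_r(0)=0$. Then $\eta_r(-1)=1$. The \emph{Paley graph} $\mathcal P_r$ has vertex set $\mathbb F_r$, with $a\sim b$ if and only if $\eta_r(a-b)=1$. It is a circulant, by the translations, and multiplication by a nonsquare is a complementing permutation. The group $\mathrm{AGL}(1,r)$ consists of the maps $x\mapsto ax+b$ with $a\ne0$; it is solvable, since the translations form an abelian normal subgroup with quotient $\mathbb F_r^*$.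

We use \emph{Burnside's theorem}: a transitive permutation group of prime degree $r$ that is not $2$-transitive has a normal Sylow subgroup of order $r$.

\begin{lemma}\label{lem:paley}
Let $r\equiv1\pmod 4$ be prime.
\begin{enumerate}
\item[(a)] For $a\ne b$ in $\mathbb F_r$, exactly $(r-1)/2$ elements $z\ne a,b$ satisfy $\eta_r(z-a)\ne\eta_r(z-b)$.
\item[(b)] $\operatorname{Aut}\mathcal P_r\le\mathrm{AGL}(1,r)$, and every element of $r$-power order in $\operatorname{Aut}\mathcal P_r$ is a translation.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $z\mapsto(z-a)/(z-b)$ is a bijection from $\mathbb F_r\setminus\{a,b\}$ onto $\mathbb F_r\setminus\{0,1\}$, and this set contains all $(r-1)/2$ nonsquares.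

(b) The group $\operatorname{Aut}\mathcal P_r$ contains the group $T$ of translations and is not $2$-transitive, since $\mathcal P_r$ has edges and non-edges. As $r^2\nmid r!$, the group $T$ is a Sylow $r$-subgroup, so it is normal by Burnside's theorem and contains all elements of $r$-power order. If $f$ normalizes $T$, then $f(x+1)=f(x)+a$ for a constant $a\ne0$, so $f(x)=ax+f(0)$.
\end{proof}

The \emph{lexicographic product} $X[Y]$ has vertex set $V(X)\times V(Y)$, with $(a,b)\sim(a',b')$ if $a\sim a'$ in $X$, or $a=a'$ and $b\sim b'$ in $Y$. Thus each vertex of $X$ is replaced by a copy of $Y$, and two copies are joined completely or not at all.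

\begin{lemma}\label{lem:lex}
If $X$ and $Y$ are self-complementary, so is $X[Y]$. If $X$ and $Y$ are circulants, so is $X[Y]$. The group $\operatorname{Aut}X\times\operatorname{Aut}Y$ acts coordinatewise on $X[Y]$ by automorphisms.
\end{lemma}

\begin{proof}
The first claim holds because $\overline{X[Y]}=\overline X[\overline Y]$, and the third is read off the definition. For the second, let $\alpha$ and $\beta$ generate regular cyclic groups on $X$ and $Y$, and let $a_0,\dots,a_{k-1}$ be the vertices of $X$ in the cyclic order of $\alpha$. The map sending $(a_i,b)$ to $(a_{i+1},b)$ for $i<k-1$ and $(a_{k-1},b)$ to $(a_0,\beta b)$ permutes the copies of $Y$ as $\alpha$ does and maps each copy isomorphically, so it is an automorphism. Its $k$th power is $(a,b)\mapsto(a,\beta b)$, so it generates a transitive cyclic group.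
\end{proof}

From now on $p$ and $q$ are as in Theorem~\ref{thm:A}; in particular $p\ge5$.

\subsection*{Leading digits}
A nonzero $z\in\mathbb Z/p^k$ can be written $z=p^iu$ with $i<k$ and $u$ a unit, and $\operatorname{lead}(z)=u\bmod p\in\mathbb F_p^*$ is well defined. Put $\eta(z)=\eta_p(\operatorname{lead}(z))$. For a unit $u$ we have $\eta(uz)=\eta_p(u\bmod p)\,\eta(z)$. If $z\neq z'$ are written in base $p$ and the lowest digits in which they differ are $z_i\ne z_i'$, then $\operatorname{lead}(z-z')=z_i-z_i'$.

\subsection*{Two logarithms}
We have $(\mathbb Z/p^3)^*=\mu\times\langle1+p\rangle$, where $\mu$ is the cyclic subgroup of order $p-1$, mapped isomorphically onto $\mathbb F_p^*$ by reduction, and $1+p$ has order $p^2$. Let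
\[
\ell\colon(\mathbb Z/p^3)^*\to\mathbb Z/p^2
\]
be the homomorphism that is trivial on $\mu$ and has $\ell(1+p)=1$. \emph{A unit $u$ is determined by $u\bmod p$ and $\ell(u)$.} The binomial theorem gives $(1+p)^p\equiv1+p^2\pmod{p^3}$, whence
\begin{equation}\label{eq:ell}
\ell(1+p^2z)=pz .
\end{equation}
Since $p^2$ divides the order of the cyclic group $\mathbb F_q^*$, we can fix a surjective homomorphism $\kappa\colon\mathbb F_q^*\to\mathbb Z/p^2$. Each set $K_i=\kappa^{-1}(i)$ is a coset of $\ker\kappa$ with $(q-1)/p^2$ elements. Both $\ell$ and $\kappa$ vanish at $-1$, because $\mathbb Z/p^2$ has odd order.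

\subsection*{The $p$-adic integers}
The ring $\mathcal O$ of $p$-adic integers is an integral domain with $\mathcal O/p^k\mathcal O=\mathbb Z/p^k$, and its units are the elements not divisible by $p$. For odd $p$ the map $z\mapsto(1+p)^z$ is an isomorphism from $(\mathcal O,+)$ onto the multiplicative group $1+p\mathcal O$ that maps $p^k\mathcal O$ onto $1+p^{k+1}\mathcal O$. \emph{Every finite quotient of $(\mathcal O,+)$ is a cyclic $p$-group:} if the quotient has order $n=p^kn'$ with $p\nmid n'$, the kernel contains $n\mathcal O=p^k\mathcal O$. We extend $\ell$ to $\mathcal O^*$ by reducing modulo $p^3$; then $\ell((1+p)^z)=z\bmod p^2$.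

\section{The graph}\label{sec:graph}

The vertex set is
\[
V=\mathbb Z/p^3\times\mathbb Z/p^2\times\mathbb F_q\ni(s,t,x).
\]
The \emph{fiber} $F_{s,t}$ is the set of vertices with given $s$ and $t$, a \emph{row} is the set of vertices with given $t$, and for $r\in\mathbb Z/p$ the \emph{class} $V_r$ is the set of vertices with $s\equiv r\pmod p$. We identify the set of fibers with $\Omega=\mathbb Z/p^3\times\mathbb Z/p^2$.

The map $y_t$ of \eqref{eq:y} is a permutation of $\mathbb Z/p^3$ with inverse $z\mapsto z-p^2tz^2$, and $y_t(s)\equiv s\pmod{p^2}$. We have $y_t(s)-y_t(s')=(s-s')\bigl(1+p^2t(s+s')\bigr)$. For $s\not\equiv s'\pmod p$ this is a unit, and by \eqref{eq:ell} its logarithm is the \emph{label}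
\begin{equation}\label{eq:I}
I_t(s,s')=\ell\bigl(y_t(s)-y_t(s')\bigr)=\ell(s-s')+pt(s+s')\in\mathbb Z/p^2 .
\end{equation}

\begin{definition}\label{def:graph}
For distinct vertices $v=(s,t,x)$ and $v'=(s',t',x')$ the \emph{base sign} is
\[
\varepsilon_0(v,v')=\begin{cases}\eta(s-s')&\text{if } s\ne s',\\ \eta(t-t')&\text{if } s=s',\ t\ne t',\\ \eta_q(x-x')&\text{if } s=s',\ t=t'.\end{cases}
\]
The pair $\{v,v'\}$ is \emph{exceptional} if $s\not\equiv s'\pmod p$ and one of the following holds:
\begin{enumerate}
\item[(A)] $t=t'$, $x\ne x'$ and $\kappa(x-x')=I_t(s,s')$;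
\item[(B)] $(s-s')(t-t')\equiv1\pmod{p^2}$.
\end{enumerate}
Put $\varepsilon=-\varepsilon_0$ on exceptional pairs and $\varepsilon=\varepsilon_0$ on all other pairs. In $\Gamma=\Gamma_{p,q}$, the vertices $v$ and $v'$ are adjacent if and only if $\varepsilon(v,v')=1$.
\end{definition}

The two types exclude each other, since (B) forces $t\not\equiv t'\pmod p$. Everything is symmetric in $v$ and $v'$: the base sign because $\eta_p(-1)=\eta_q(-1)=1$, which is where $p\equiv q\equiv1\pmod4$ enters; type (A) because $\ell(-1)=\kappa(-1)=0$; type (B) because both factors change sign.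

Write $s=s_0+s_1p+s_2p^2$ and $t=t_0+t_1p$ in base $p$, and give a vertex the \emph{digits} $(s_0,s_1,s_2,t_0,t_1,x)$. The base sign is the quadratic character of the difference of the first digits in which $v$ and $v'$ differ. So $\varepsilon_0$ alone defines the graph $\mathcal P_p[\mathcal P_p[\mathcal P_p[\mathcal P_p[\mathcal P_p[\mathcal P_q]]]]]$, a self-complementary circulant by Lemma~\ref{lem:lex}, and $\Gamma$ is obtained from it by switching the exceptional pairs. Type (A) ties the multiplier on $\mathbb F_q$ to the dilation factor in the coordinate $y_t$. Type (B) ties the action on $t$ to the action on $s$.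

\begin{proposition}\label{prop:sc}
$\Gamma$ is self-complementary.
\end{proposition}

\begin{proof}
Let $\omega$ generate $\mu$. Then $\omega\bmod p$ generates $\mathbb F_p^*$, so $\eta_p(\omega)=-1$, while $\ell(\omega)=0$. The subgroup $\ker\kappa$ has odd index $p^2$, so it is not contained in the subgroup of squares, which has index $2$; choose $\theta\in\ker\kappa$ with $\eta_q(\theta)=-1$. Let $\sigma(s,t,x)=(\omega s,\omega^{-1}t,\theta x)$. This permutation multiplies $s-s'$, $t-t'$, $x-x'$ by $\omega$, $\omega^{-1}$, $\theta$, so it reverses the base sign in each of the three cases. It preserves type (A), because $\kappa(\theta(x-x'))=\kappa(x-x')$ and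
\[
I_{\omega^{-1}t}(\omega s,\omega s')=\ell(\omega)+\ell(s-s')+p\,\omega^{-1}t\,\omega(s+s')=I_t(s,s').
\]
It preserves type (B), because $(s-s')(t-t')$ is unchanged. Hence $\varepsilon(\sigma v,\sigma v')=-\varepsilon(v,v')$ for all pairs.
\end{proof}

\section{A transitive metacyclic group}\label{sec:meta}

The formulas of Section~\ref{sec:graph} come from the projective line over $\mathcal O$. For $s,t\in\mathcal O$ consider the column vectors
\[
v_s=\binom1{ps},\qquad w_t=\binom{pt}1,\qquad e=\binom11 .
\]
The lines spanned by the $v_s$ are the points congruent to $[1:0]$ modulo $p$, and those spanned by the $w_t$ are the points congruent to $[0:1]$. The determinants of pairs of these vectors are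
\begin{equation}\label{eq:dets}
\begin{aligned}
\det(v_s,v_{s'})&=p(s'-s), &\qquad \det(w_t,w_{t'})&=p(t-t'),\\
\det(v_s,w_t)&=1-p^2st, &\qquad \det(w_t,e)&=pt-1 .
\end{aligned}
\end{equation}
The function $v\mapsto\det(v_0,v)/\bigl(p\det(v,w_t)\bigr)$ is an affine coordinate on the projective line with $w_t$ at infinity, and its value at $v_s$ is $s/(1-p^2st)\equiv y_t(s)\pmod{p^3}$. So $y_t$ is the view of the points $v_s$ from $w_t$, and matrices congruent to the identity modulo $p$ should act on the whole structure. To obtain a metacyclic group we take those that fix the third vector $e$: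
\[
B=\{g\in\mathrm{GL}_2(\mathcal O):g\equiv1\!\!\pmod p,\ ge=e\}=\left\{\begin{pmatrix}1-p\beta&p\beta\\p\gamma&1-p\gamma\end{pmatrix}:\beta,\gamma\in\mathcal O\right\}.
\]
The first description shows that $B$ is a group. For $g\in B$ with parameters $\beta,\gamma$ put $\Delta=\det g=1-p\beta-p\gamma$.

\subsection*{The action on $\Omega$}
Multiplying out, $gv_s=i(s)\,v_{gs}$ and $gw_t=j(t)\,w_{gt}$, where
\begin{align*}
i(s)&=1-p\beta+p^2\beta s, & gs&=\frac{\gamma+(1-p\gamma)s}{i(s)},\\
j(t)&=1-p\gamma+p^2\gamma t, & gt&=\frac{\beta+(1-p\beta)t}{j(t)} .
\end{align*}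
Since $v_s$ and $w_t$ are determined by the lines that they span, these formulas define two actions of $B$ on $\mathcal O$; the letter $s$ or $t$ tells which is meant. Apply $\det(gu,gu')=\Delta\det(u,u')$ to the pairs in \eqref{eq:dets}, using $ge=e$ and canceling $p$ in the domain $\mathcal O$:
\begin{equation}\label{eq:trans}
\begin{aligned}
gs-gs'&=\frac{\Delta\,(s-s')}{i(s)i(s')}, &\qquad gt-gt'&=\frac{\Delta\,(t-t')}{j(t)j(t')},\\
1-p^2(gs)(gt)&=\frac{\Delta\,(1-p^2st)}{i(s)j(t)}, &\qquad 1-p(gt)&=\frac{\Delta\,(1-pt)}{j(t)} .
\end{aligned}
\end{equation}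
For $t\in\mathbb Z/p^2$ the element $1-pt$ of $\mathbb Z/p^3$ is well defined, and we put $h(t)=2\ell(1-pt)$. This function is the reason for taking $t$ modulo $p^2$, although $y_t$ depends only on $t$ modulo $p$.

\begin{lemma}\label{lem:B}
The group $B$ acts on $\mathbb Z/p^3\ni s$ and on $\mathbb Z/p^2\ni t$, and it is transitive on $\Omega$. Each $g\in B$ preserves $\operatorname{lead}(s-s')$, $\operatorname{lead}(t-t')$, the congruence $s\equiv s'\pmod p$, and $(s-s')(t-t')\bmod p^2$. For $s\not\equiv s'\pmod p$,
\begin{equation}\label{eq:shift}
I_{gt}(gs,gs')+h(gt)=I_t(s,s')+h(t)+\ell(\det g).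
\end{equation}
\end{lemma}

\begin{proof}
As $\Delta,i,j\in1+p\mathcal O$, the first line of \eqref{eq:trans} says that $g$ multiplies $s-s'$ and $t-t'$ by elements of $1+p\mathcal O$. This gives the actions on the quotients and the invariance of the leading digits and of the congruence.

Consider two quotients of determinants that do not change when $v_s$, $v_{s'}$, $w_t$, $w_{t'}$ are rescaled:
\[
X=\frac{(s-s')(t-t')}{(1-p^2st)(1-p^2s't')},\qquad J=\frac{(s-s')(1-pt)^2}{(1-p^2st)(1-p^2s't)} .
\]
By \eqref{eq:trans}, $g$ multiplies the numerator and the denominator of $X$ by the same factor $\Delta^2/\bigl(i(s)i(s')j(t)j(t')\bigr)$, so $X$ is invariant; and $X\equiv(s-s')(t-t')\pmod{p^2}$. It multiplies the numerator of $J$ by $\Delta^3/\bigl(i(s)i(s')j(t)^2\bigr)$ and the denominator by $\Delta^2/\bigl(i(s)i(s')j(t)^2\bigr)$, so $J$ is multiplied by $\Delta$. If $s\not\equiv s'\pmod p$, then \eqref{eq:ell} gives $\ell(J)=\ell(s-s')+h(t)+pst+ps't=I_t(s,s')+h(t)$, and \eqref{eq:shift} follows.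

For transitivity let $s,t\in\mathcal O$. We want the columns of $g$ to be multiples of $v_s$ and $w_t$ with sum $e$. Take
\[
\beta=\frac{t(1-ps)}{1-p^2st},\qquad\gamma=\frac{s(1-pt)}{1-p^2st}.
\]
Then $1-p\beta=\frac{1-pt}{1-p^2st}$ and $1-p\gamma=\frac{1-ps}{1-p^2st}$, so $g$ maps $(0,0)$ to $\bigl(\frac{\gamma}{1-p\beta},\frac{\beta}{1-p\gamma}\bigr)=(s,t)$.
\end{proof}

\subsection*{The lift to $V$}
The element $g$ shifts the labels in row $t$ by an amount that depends on $g$ and $t$. To preserve type (A) it must multiply $x$ by an element of $\mathbb F_q^*$ whose $\kappa$-value is this shift, and these multipliers must be chosen so as to give a group action. Formula \eqref{eq:shift} makes this possible: after the correction $h$, the shift is the homomorphism $\ell\circ\det$, and it suffices to lift $\ell$ through $\kappa$.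

Elements of $\mathbb F_q^*$ of order prime to $p$ lie in $\ker\kappa$, so $\kappa$ maps the Sylow $p$-subgroup onto $\mathbb Z/p^2$; choose $\rho$ of $p$-power order with $\kappa(\rho)=1$. Then $\rho^z$ makes sense for $z\in\mathcal O$, and
\[
E\colon1+p\mathcal O\to\langle\rho\rangle,\qquad E\bigl((1+p)^z\bigr)=\rho^z,
\]
is a homomorphism with $\kappa(E(u))=\ell(u)$. For $t\in\mathbb Z/p^2$ with representative $\tilde t\in\{0,\dots,p^2-1\}$ put $H(t)=E(1-p\tilde t)^2$, so that $\kappa(H(t))=h(t)$. For $g\in B$ and $\nu\in\mathbb F_q$ define
\begin{align*}
\pi_g(s,t,x)&=\bigl(gs,\ gt,\ E(\det g)H(t)H(gt)^{-1}x\bigr),\\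
n_\nu(s,t,x)&=\bigl(s,\ t,\ x+\nu H(t)^{-1}\bigr).
\end{align*}
In terms of the coordinate $z=H(t)x$ in place of $x$, these maps are $(s,t,z)\mapsto(gs,gt,E(\det g)z)$ and $(s,t,z)\mapsto(s,t,z+\nu)$. Hence $\pi\colon g\mapsto\pi_g$ is a homomorphism from $B$ to the symmetric group on $V$, the set $N=\{n_\nu\}$ is a group isomorphic to $\mathbb Z_q$, and
\begin{equation}\label{eq:conj}
\pi_g\,n_\nu\,\pi_g^{-1}=n_{E(\det g)\nu}.
\end{equation}

\begin{proposition}\label{prop:meta}
The group $R=N\pi(B)$ is a vertex-transitive subgroup of $\operatorname{Aut}\Gamma$. It has a cyclic normal subgroup $C$, of order $q$ times a power of $p$, with $R/C$ cyclic.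
\end{proposition}

\begin{proof}
The sign $\varepsilon(v,v')$ involves $x$ and $x'$ only when $t=t'$, and then only through $x-x'$. So $n_\nu\in\operatorname{Aut}\Gamma$. Let $g\in B$. On row $t$ the map $\pi_g$ multiplies $x$ by $\xi=E(\det g)H(t)H(gt)^{-1}$, which does not depend on $s$. As $\xi$ has odd order, it is a square, so $\eta_q(x-x')$ is preserved within fibers; by Lemma~\ref{lem:B} the other two cases of the base sign and type (B) are preserved as well. Finally $\kappa(\xi)=\ell(\det g)+h(t)-h(gt)=I_{gt}(gs,gs')-I_t(s,s')$ by \eqref{eq:shift}, so $\kappa(x-x')=I_t(s,s')$ holds if and only if $\kappa(\xi x-\xi x')=I_{gt}(gs,gs')$. Thus $\pi_g\in\operatorname{Aut}\Gamma$. By \eqref{eq:conj}, $R$ is a group with normal subgroup $N$. It is transitive, because $\pi(B)$ is transitive on the fibers and $N$ is transitive on each fiber.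

Let $U=\{g\in B:\det g=1\}$, a normal subgroup of $B$. The condition is $\beta=-\gamma$, so $U$ consists of the matrices $1+p\gamma M$ with $M=\begin{pmatrix}1&-1\\1&-1\end{pmatrix}$. Since $M^2=0$, we have $U\cong(\mathcal O,+)$, and the finite group $\pi(U)$ is a cyclic $p$-group. It commutes with $N$ by \eqref{eq:conj}, and the orders are coprime, so $C=N\times\pi(U)$ is cyclic. Both $N$ and $\pi(B)$ normalize both factors, so $C$ is normal in $R$. The group $R/C$ is a finite quotient of $B/U\cong\det B=1+p\mathcal O\cong(\mathcal O,+)$, so it is cyclic.
\end{proof}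

\section{The automorphism group}\label{sec:aut}

Let $A=\operatorname{Aut}\Gamma$. An automorphism knows only $\varepsilon$, and we have to show that it respects the coordinates, the exceptional pairs and the labels. We recover these one after the other. The starting point is that exceptional pairs are rare, so that counting reveals the base structure.

Fix a vertex $v=(s,t,x)$. There are $p^2(p-1)$ values $s'\not\equiv s\pmod p$. For each of them, type (A) allows $t'=t$ and $(q-1)/p^2$ values of $x'$, and type (B) allows one value of $t'$ and all $q$ values of $x'$. So $v$ lies in $(p-1)(q-1)$ pairs of type (A) and $p^2(p-1)q$ pairs of type (B), in total fewer than $M=(p-1)(p^2+1)q$. Since $(p-1)(p^2+1)<p^3$ and $p\geq5$,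
\begin{equation}\label{eq:sparse}
4M<4p^3q<p^4q=|V_r| .
\end{equation}

For $0\le i\le6$ let $\Pi_i$ be the partition of $V$ by the first $i$ digits. So $\Pi_1,\dots,\Pi_5$ are the partitions by $s\bmod p$, by $s\bmod p^2$, by $s$, by $(s,t\bmod p)$ and by $(s,t)$, with blocks of size $b_i=p^{5-i}q$, and $\Pi_6$ consists of the single vertices. The description of $\varepsilon_0$ by digits has two consequences. If $u,v$ lie in one block of $\Pi_i$ and $w$ lies outside it, then $\varepsilon_0(u,w)=\varepsilon_0(v,w)$. If $i\le5$ and $u,v$ lie in one block of $\Pi_{i-1}$ but in different blocks of $\Pi_i$, then by Lemma~\ref{lem:paley}(a) the block of $\Pi_{i-1}$ contains $\frac{p-1}2b_i\ge2b_i$ vertices $w$, outside the $\Pi_i$-blocks of $u$ and $v$, with $\varepsilon_0(u,w)\ne\varepsilon_0(v,w)$.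

\begin{lemma}\label{lem:partitions}
Each partition $\Pi_i$ is invariant under $A$.
\end{lemma}

\begin{proof}
Let $d(u,v)$ be the number of vertices $w\ne u,v$ adjacent to exactly one of $u,v$; it is invariant under $A$. At most $2M$ vertices $w$ form an exceptional pair with $u$ or with $v$. If $u,v$ lie in different classes, then $d(u,v)\ge2p^4q-2M$. If they lie in the same class, then $w$ is counted only if it lies in that class or forms an exceptional pair with $u$ or $v$, so $d(u,v)\le p^4q+2M$, and $p^4q+2M<2p^4q-2M$ by \eqref{eq:sparse}. Hence $A$ permutes the classes, which are the blocks of $\Pi_1$.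

Inside a class there are no exceptional pairs, so $\varepsilon=\varepsilon_0$ there. For $u\ne v$ in a class let $d'(u,v)$ count only the vertices $w$ of that class; it is invariant under $A$, since $\Pi_1$ is. Let $2\le i\le5$. If $u,v$ lie in one block of $\Pi_i$, only vertices of this block are counted, so $d'(u,v)<b_i$. Otherwise let $k\le i$ be least such that $u,v$ lie in different blocks of $\Pi_k$; then $k\geq2$ and $d'(u,v)\ge2b_k>b_i$. So $u,v$ lie in one block of $\Pi_i$ if and only if they lie in one class and $d'(u,v)<b_i$.
\end{proof}

The rows cut across the partitions $\Pi_i$ and are invisible to the base sign. They are detected by the pairs of type (A). We shall use several times the following \emph{third-value argument}: as $p\ge3$, two residues that are congruent modulo $p$ are both incongruent to some third residue.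

\begin{lemma}\label{lem:rows}
The group $A$ permutes the rows. Hence each $g\in A$ induces permutations $g_1$ of $\mathbb Z/p^3$ and $g_2$ of $\mathbb Z/p^2$ with $g(F_{s,t})=F_{g_1s,\,g_2t}$, and $g_1$ induces a permutation $\bar g$ of $\mathbb Z/p$.
\end{lemma}

\begin{proof}
Let $s\not\equiv s'\pmod p$. If $t\ne t'$, the sign between $F_{s,t}$ and $F_{s',t'}$ does not depend on $x,x'$, so these fibers are joined completely or not at all. If $t=t'$, type (B) does not occur, and each vertex of one fiber has $(q-1)/p^2$ or $q-(q-1)/p^2$ neighbors in the other, which is neither $0$ nor $q$. As $A$ permutes fibers and classes, it preserves the relation ``different classes, same row'' on fibers. By the third-value argument this relation generates the equivalence relation ``same row''. The invariance of the rows, of $\Pi_3$ and of $\Pi_1$ gives $g_2$, $g_1$ and $\bar g$.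
\end{proof}

The maps $g\mapsto g_1$, $g\mapsto g_2$ and $g\mapsto\bar g$ are homomorphisms.

\begin{lemma}\label{lem:exc}
Let $g\in A$. Then $\bar g\in\operatorname{Aut}\mathcal P_p$, and a pair of vertices is of type \textup{(A)}, respectively \textup{(B)}, if and only if its image under $g$ is.
\end{lemma}

\begin{proof}
Fix $r\ne r'$ in $\mathbb Z/p$, and consider the pairs of fibers $F_{s,t},F_{s',t'}$ with $s\equiv r$, $s'\equiv r'\pmod p$ and $t\ne t'$. There are $p^2\cdot p^2\cdot p^2(p^2-1)$ of them, and each carries a single sign. In those of type (B), $t'$ is determined by $s,s',t$, so there are $p^6$ of them, fewer than half. All others have sign $\eta_p(r-r')$, which is thus the majority sign. The automorphism $g$ maps these pairs bijectively, preserving signs, onto the corresponding pairs for $\bar gr,\bar gr'$. So $\eta_p(\bar gr-\bar gr')=\eta_p(r-r')$. Now $g$ preserves both $\varepsilon$ and $\varepsilon_0$ on pairs of vertices in different classes, so it preserves the set of exceptional pairs. The type is (A) or (B) according as the two vertices lie in the same row or not.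
\end{proof}

Next we extract the multiplier. Each fiber gives its own affine map; type (A) forces these maps to agree along a row.

\begin{lemma}\label{lem:affine}
Let $g\in A$. For each $t$ there are $a_t\in\mathbb F_q^*$ and $b_t\in\mathbb F_q$ such that $g(s,t,x)=(g_1s,\,g_2t,\,a_tx+b_t)$, and
\begin{equation}\label{eq:label}
I_{g_2t}(g_1s,g_1s')=I_t(s,s')+\kappa(a_t)\qquad\text{for } s\not\equiv s'\!\!\pmod p .
\end{equation}
\end{lemma}

\begin{proof}
Every fiber is a copy of $\mathcal P_q$ in the coordinate $x$. By Lemma~\ref{lem:paley}(b), $g$ maps $F_{s,t}$ to its image by an affine map $x\mapsto a_{s,t}x+b_{s,t}$. Let $s\not\equiv s'\pmod p$, write $a,b$ for $a_{s,t},b_{s,t}$ and $a',b'$ for $a_{s',t},b_{s',t}$, and put $I=I_t(s,s')$ and $I'=I_{g_2t}(g_1s,g_1s')$. The vertices of $F_{s,t}$ that form a pair of type (A) with $(s',t,x')$ are those with $x\in x'+K_I$. By Lemma~\ref{lem:exc}, for every $x'\in\mathbb F_q$,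
\[
ax'+b+aK_I=a'x'+b'+K_{I'} .
\]
A coset of $\ker\kappa$ is unchanged by multiplication by an element $k\ne1$ of $\ker\kappa$, and such $k$ exists because $(q-1)/p^2>1$. So the sum $S$ of its elements satisfies $kS=S$ and is $0$. Summing the elements on both sides and dividing by $(q-1)/p^2$, which is invertible in $\mathbb F_q$, we get $ax'+b=a'x'+b'$ for all $x'$. Hence $a=a'$ and $b=b'$, and then $K_{I'}=aK_I=K_{I+\kappa(a)}$. By the third-value argument, $a_{s,t}$ and $b_{s,t}$ do not depend on $s$.
\end{proof}

For elements of $p$-power order we can turn \eqref{eq:label} into the promised link between multiplier and dilation. The label gives $\ell$ of a difference, Lemma~\ref{lem:paley}(b) gives its residue modulo $p$, and the two together determine it.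

\begin{lemma}\label{lem:pelt}
Let $g\in A$ have $p$-power order, and put $\lambda_t=(1+p)^{\kappa(a_t)}\in\mathbb Z/p^3$. There are $c_t\in\mathbb Z/p^3$ and $m(g)\in\mathbb Z/p$ such that, for all $s$ and $t$,
\begin{gather}
y_{g_2t}(g_1s)=\lambda_t\,y_t(s)+c_t,\qquad\lambda_t\equiv1+p\,m(g)\pmod{p^2},\label{eq:row}\\
g_2t=(1-p\,m(g))\,t+g_2(0).\label{eq:col}
\end{gather}
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:exc} and~\ref{lem:paley}(b), $\bar g$ is a translation of $\mathbb Z/p$. Fix $t$ and let $\psi=y_{g_2t}\circ g_1\circ y_t^{-1}$. Let $y=y_t(s)$ and $y'=y_t(s')$ be incongruent modulo $p$. By \eqref{eq:I} and \eqref{eq:label},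
\[
\ell\bigl(\psi(y)-\psi(y')\bigr)=\ell(y-y')+\kappa(a_t)=\ell\bigl(\lambda_t(y-y')\bigr),
\]
and modulo $p$ we have $\psi(y)-\psi(y')\equiv g_1s-g_1s'\equiv s-s'\equiv\lambda_t(y-y')$. Hence $\psi(y)-\psi(y')=\lambda_t(y-y')$. If $y\equiv y'\pmod p$, add this identity for the pairs $y,y''$ and $y'',y'$ with a third value $y''$. So $\psi$ is affine with factor $\lambda_t$. Modulo $p^2$ this reads $g_1s\equiv\lambda_ts+c_t$, so $\lambda_t\equiv g_1(1)-g_1(0)\pmod{p^2}$ does not depend on $t$. This proves \eqref{eq:row}.

Write $m=m(g)$ and let $t\not\equiv t'\pmod p$. Choose $s,s'$ with $(s-s')(t-t')\equiv1\pmod{p^2}$. Type (B) is preserved and $g_1s-g_1s'\equiv(1+pm)(s-s')$, so $(1+pm)(s-s')(g_2t-g_2t')\equiv1\pmod{p^2}$. Multiplying by $(1-pm)(t-t')$ gives $g_2t-g_2t'=(1-pm)(t-t')$. The third-value argument extends this to all $t,t'$.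
\end{proof}

\begin{proposition}\label{prop:solv}
The group $A$ is solvable.
\end{proposition}

\begin{proof}
Let $A_i$ be the kernel of the action of $A$ on the blocks of $\Pi_i$, so $A=A_0\ge A_1\ge\dots\ge A_6=1$ is a chain of normal subgroups. By Lemma~\ref{lem:exc}, $A_0/A_1$ embeds in $\operatorname{Aut}\mathcal P_p$. Let $1\le i\le5$. An element of $A_i$ fixes each block of $\Pi_i$ and permutes the blocks of $\Pi_{i+1}$ inside it. There $\varepsilon=\varepsilon_0$, so these sub-blocks are joined completely or not at all according to the graph $\mathcal P_p$ (for $i=5$, $\mathcal P_q$) on their last digit. Thus $A_i/A_{i+1}$ embeds in a direct power of $\operatorname{Aut}\mathcal P_p$ or $\operatorname{Aut}\mathcal P_q$, and these groups are solvable by Lemma~\ref{lem:paley}(b).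
\end{proof}

\section{Transitive subgroups are large}\label{sec:noreg}

\begin{proposition}\label{prop:large}
If $G\le A$ is transitive on $V$, then $p^6q$ divides $|G|$.
\end{proposition}

\begin{proof}
Transitivity gives $p^5q\mid|G|$. Suppose that $p^6\nmid|G|$, and let $P$ be a Sylow $p$-subgroup of $G$, so $|P|=p^5$. The group $G$ is transitive on the $p^5$ fibers, so the stabilizer in $G$ of a fiber has order $|G|/p^5$, prime to $p$, and meets $P$ trivially. Hence $P$ is regular on $\Omega$. Let $P_0=\{f\in P:f_2(0)=0\}$ be the stabilizer of row $0$. Its elements are those that map $F_{0,0}$ to one of the $p^3$ fibers $F_{s,0}$, so $|P_0|=p^3$. Let $g\in P_0$ be the element with $g_1(0)=1$.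

\emph{Step 1: $g$ is almost a translation.} On row $0$, $g$ acts on $x$ by $x\mapsto a_0x+b_0$, and $g^{p^3}=1$, so $a_0^{p^3}=1$. Write $a_0=\rho_0^k$ with $\rho_0$ a generator of $\mathbb F_q^*$. If $\kappa(a_0)=k\,\kappa(\rho_0)$ were not divisible by $p$, then $p\nmid k$, and the order $(q-1)/\gcd(k,q-1)$ of $a_0$ would be divisible by $p^4$, which is impossible. So $\kappa(a_0)=pc$ for some $c$, and $\lambda_0=(1+p)^{pc}=1+p^2c$. Since $y_0$ is the identity and $g_2(0)=0$, formula \eqref{eq:row} at $t=0$ gives
\[
g_1s=(1+p^2c)\,s+1 .
\]

\emph{Step 2: $g$ fixes every row and generates $P_0$.} As $\lambda_0\equiv1\pmod{p^2}$, we have $m(g)=0$, and \eqref{eq:col} shows that $g_2$ is the identity. For $n\ge0$,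
\[
g_1^n(s)=(1+p^2cn)\,s+\delta_n,\qquad\delta_n=\sum_{i<n}(1+p^2ci)=n+p^2c\binom n2 .
\]
Since $p$ divides $\binom{p^2}{2}$, we get $\delta_{p^2}=p^2\ne0$ in $\mathbb Z/p^3$. So $g^{p^2}\ne1$, the order of $g$ is $p^3$, and $P_0=\langle g\rangle$.

\emph{Step 3: moving to row $1$.} Let $h\in P$ map $F_{0,0}$ to $F_{0,1}$, so $h_1(0)=0$ and $h_2(0)=1$. By \eqref{eq:row} at $t=0$, the map $y_1\circ h_1$ is affine with a factor $\lambda\equiv1\pmod p$, and it fixes $0$, so $y_1\circ h_1$ is multiplication by $\lambda$. The element $hgh^{-1}$ of $P$ induces $h_2g_2h_2^{-1}=1$ on the rows. So it lies in $P_0$, and $hgh^{-1}=g^n$ for some $n\ge0$. We write both sides in the coordinate $y_1$. On the one hand,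
\[
y_1\circ h_1g_1h_1^{-1}\circ y_1^{-1}\colon\quad y\mapsto\lambda\bigl((1+p^2c)\lambda^{-1}y+1\bigr)=(1+p^2c)\,y+\lambda .
\]
On the other hand, with $\delta=\delta_n\equiv n\pmod p$ and computing modulo $p^3$,
\begin{align*}
y_1(g_1^ns)&=(1+p^2cn)s+\delta+p^2(s+\delta)^2\\
&=\bigl(1+p^2(cn+2\delta)\bigr)(s+p^2s^2)+\delta+p^2\delta^2,
\end{align*}
so $y_1\circ g_1^n\circ y_1^{-1}$ is the map $y\mapsto\bigl(1+p^2(cn+2n)\bigr)y+\delta+p^2\delta^2$. The constant terms give $\lambda=\delta+p^2\delta^2$, hence $n\equiv1\pmod p$. The linear terms give $c\equiv cn+2n\equiv c+2\pmod p$. This is false because $p$ is odd.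
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Parts (1), (2) and (4) are Propositions~\ref{prop:sc}, \ref{prop:meta} and~\ref{prop:solv}. Part (3) is Proposition~\ref{prop:large}, since a regular subgroup would have order $p^5q$.
\end{proof}

The full hypothesis $p^4\mid q-1$ is used only in Step~1. If $p^3$ were the exact power of $p$ dividing $q-1$, a generator $a_0$ of the Sylow $p$-subgroup of $\mathbb F_q^*$ would satisfy $a_0^{p^3}=1$ with $\kappa(a_0)$ prime to $p$, and the step would give nothing. The pairs of type (B) are needed for Step~2: they force $g$ to fix all rows, which is what puts $hgh^{-1}$ into $\langle g\rangle$.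

\begin{remark}\label{rem:R}
It is instructive to see how $R$ avoids the contradiction. The matrix $g\in B$ with $\beta=0$ and $\gamma=1$ fixes row $0$, acts by $s\mapsto(1-p)s+1$, and multiplies $x$ on row $0$ by $E(1-p)$. From $(1-p)(1+p)=1-p^2$ we get $\kappa(E(1-p))=\ell(1-p)=-1-p$, which is prime to $p$, so the order of $E(1-p)$ is divisible by $p^4$, as in Step~1. The $p^3$th power of $g$ maps $s=0$ to $\bigl(1-(1-p)^{p^3}\bigr)/p\in p^3\mathcal O$. So $\pi_g^{p^3}$ fixes the vertex $(0,0,0)$ and is not the identity, just as $\tau^2$ does in the Petersen graph.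
\end{remark}

\section{Lexicographic products}\label{sec:lex}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $m=1$ take $\Gamma$. Let $m>1$, write $m=r_1\cdots r_k$ with primes $r_i\equiv1\pmod4$, and put
\[
\Sigma=\mathcal P_{r_1}[\mathcal P_{r_2}[\cdots[\mathcal P_{r_k}]]],\qquad\Gamma'=\Sigma[\Gamma].
\]
By Lemma~\ref{lem:lex}, $\Sigma$ is a self-complementary circulant of order $m$, the graph $\Gamma'$ is self-complementary of order $p^5qm$, and $\operatorname{Aut}\Gamma'$ contains the transitive group $R'=\mathbb Z_m\times R$, where $\mathbb Z_m$ is regular on $\Sigma$. Let $C$ be as in Proposition~\ref{prop:meta}. Its order is $q$ times a power of $p$, which is coprime to $m$, so $\mathbb Z_m\times C$ is cyclic; this is the only use of the hypothesis $\gcd(m,pq)=1$. The subgroup $\mathbb Z_m\times C$ is normal in $R'$ with cyclic quotient $R/C$. So $\Gamma'$ is a metacirculant.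

To pass from a regular group on $\Gamma'$ to one on $\Gamma$, we need to know that $\operatorname{Aut}\Gamma'$ permutes the $m$ copies of $\Gamma$. Of a graph and its complement at least one is connected, so $\Gamma$ and $\overline\Gamma\cong\Gamma$ are both connected. The claim then follows from Sabidussi's theorem \cite{Sab}, by which $\operatorname{Aut}\Sigma[\Gamma]=\operatorname{Aut}\Gamma\wr\operatorname{Aut}\Sigma$ provided that $\Gamma$ is connected if two vertices of $\Sigma$ have equal open neighborhoods and $\overline\Gamma$ is connected if two vertices of $\Sigma$ have equal closed neighborhoods. In our case the argument is short. Call a set $W$ of vertices a \emph{module} if every vertex outside $W$ is adjacent to all or to none of $W$. The copies of $\Gamma$ are modules, and so are their images under automorphisms. Let $W$ be such an image, let $Y$ be a copy that meets $W$, and suppose $W\ne Y$. As $|W|=|Y|$, there is a vertex $z\in W\setminus Y$, and $Y\setminus W$ is not empty. For $u\in Y\setminus W$ and $a\in Y\cap W$ we have $u\sim a$ if and only if $u\sim z$, because $W$ is a module; and whether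 $u\sim z$ does not depend on $u$, because $Y$ is a module. So $Y\setminus W$ and $Y\cap W$ are joined completely or not at all, and $\overline\Gamma$ or $\Gamma$ is disconnected, a contradiction. Hence $W=Y$.

Suppose now that $Q\le\operatorname{Aut}\Gamma'$ is regular, and let $Q_Y$ be the setwise stabilizer of a copy $Y$. An element of $Q$ that maps one vertex of $Y$ to another maps $Y$ to a copy meeting $Y$, so it lies in $Q_Y$. Thus $Q_Y$ is transitive on $Y$, and only the identity fixes a vertex. So $Q_Y$ induces a regular subgroup of $\operatorname{Aut}\Gamma$, which contradicts Theorem~\ref{thm:A}(3).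
\end{proof}

\begin{thebibliography}{9}

\bibitem{Sab}
Sabidussi, The composition of graphs, Duke Math. J. 26 (1959).

\bibitem{SCVT}
\emph{Self-Complementary Vertex-Transitive Graphs},
\texttt{https://\allowbreak api.research-repository.uwa.edu.au/\allowbreak ws/\allowbreak portalfiles/\allowbreak portal/\allowbreak 5338639/\allowbreak Rao\_Guang\_2014.pdf}

\end{thebibliography}
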